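\title{The Auslander module and the Zariski differentials of a nongraded surface singularity}

\begin{abstract}
Let $R$ be a two-dimensional normal nonregular analytic algebra over a field $k$ of characteristic zero. We consider the conjecture that the Auslander module $A$ of $R$ is isomorphic to the module $D_k(R)^{**}$ of Zariski differentials if and only if $R$ is graded. We show that $A\cong D_k(R)^{**}$ holds exactly when some derivation of $R$ maps $D_k(R)^{**}$ onto the maximal ideal, and that this is the case when $R$ is graded. The converse fails over every field of characteristic zero. The counterexample is obtained by contracting a curve of genus six and self-intersection $-1$ in a surface that carries a vector field vanishing to order two along the curve.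
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $k$ is a field of characteristic $0$, and an \emph{analytic $k$-algebra} is a complete local $k$-algebra that is a quotient of a formal power series ring $k[[X_1,\dots,X_l]]$. Let $(R,m)$ be a two-dimensional integrally closed nonregular analytic $k$-algebra, that is, a complete normal nonregular local domain of dimension two with residue field $k$. Two modules of rank two are attached to $R$.

The first comes from duality. Let $\omega_R$ be the dualizing module of $R$. Since $\operatorname{Ext}^2_R(R/m,\omega_R)\cong R/m$, all exact sequences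
\begin{equation}\label{eq:fund}
0\to\omega_R\to A\to R\to R/m\to0
\end{equation}
that represent nonzero elements of this group are isomorphic. This is the \emph{fundamental exact sequence}, and the reflexive module $A$ is the \emph{Auslander module} of $R$.

The second comes from calculus. Let $D_k(R)$ be the universally finite module of $k$-differentials, and write $M^*=\operatorname{Hom}_R(M,R)$. The double dual $D_k(R)^{**}$ is the \emph{module of Zariski differentials}. A derivation $\delta\in\operatorname{Der}_k(R)=D_k(R)^*$ induces a homomorphism $\tilde\delta\colon D_k(R)^{**}\to R$, and every homomorphism $D_k(R)^{**}\to R$ arises in this way, because $M^{***}=M^*$.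

The regular ring $k[[a,b]]$ shows how the two modules can meet. There $D=D_k(k[[a,b]])$ is free on $da,db$ and $\omega\cong\Lambda^2D$. Contraction with the Euler derivation $a\partial_a+b\partial_b$ gives
\[
0\to\Lambda^2D\to D\to k[[a,b]]\to k\to0,\qquad da\wedge db\mapsto a\,db-b\,da,\quad da\mapsto a,\quad db\mapsto b .
\]
This is the Koszul resolution of $k$, which has the form \eqref{eq:fund} with $A=D$. The construction needs only a derivation of Euler type. Accordingly, $R$ is called (positively) \emph{graded} if there are a $k$-derivation $\delta$ of $R$ and generators $x_1,\dots,x_d$ of $m$ with $\delta x_i=m_ix_i$ for positive integers $m_i$; equivalently, $R$ is the completion of a positively graded quotient of a polynomial algebra over $k$. The following conjecture is posed in \cite{ASS}.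

\medskip
\noindent\textbf{Conjecture.} \emph{Let $R$ be a two-dimensional integrally closed nonregular analytic algebra over a field $k$ of characteristic $0$. Then $A\cong D_k(R)^{**}$ if and only if $R$ is graded.}
\medskip

We prove one implication and disprove the other. In the first two statements $R$ is as in the conjecture.

\begin{proposition}\label{prop:crit}
$A\cong D_k(R)^{**}$ if and only if there is $\delta\in\operatorname{Der}_k(R)$ with $\tilde\delta(D_k(R)^{**})=m$.
\end{proposition}

\begin{theorem}\label{thm:A}
If $R$ is graded, then $A\cong D_k(R)^{**}$.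
\end{theorem}

\begin{theorem}\label{thm:B}
There is a two-dimensional normal nonregular analytic $\mathbb C$-algebra $R$ with $A\cong D_{\mathbb C}(R)^{**}$ which is not graded. In fact, for the decreasing filtration by ideals $m=R_1\supset R_2\supset\cdots$ given by the order of vanishing along the exceptional curve of a resolution, every $\mathbb C$-derivation of $R$ maps each $R_n$ into $R_{n+1}$. Hence the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:C}
Over every field $k$ of characteristic $0$ there is a nongraded two-dimensional normal nonregular analytic $k$-algebra $R_k$ with $A\cong D_k(R_k)^{**}$.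
\end{theorem}

Proposition~\ref{prop:crit} shows both why the conjecture is plausible and where it can break. If the image of $D_k(R)$ itself under $\delta$ is $m$, then the elements $\delta X_i$ generate $m$, so $\delta$ acts invertibly on $m/m^2$, as an Euler derivation does. But the proposition asks only that the possibly larger module $D_k(R)^{**}$ map onto $m$. In analytic terms $D_k(R)^{**}$ consists of all holomorphic $1$-forms on a punctured neighborhood of the singular point, and these may have poles along the exceptional curve of a resolution. The counterexample uses such forms to compensate for a derivation that vanishes to order two along that curve.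

Sections~\ref{sec:diff} and~\ref{sec:alg} prove Proposition~\ref{prop:crit} and Theorem~\ref{thm:A}. Section~\ref{sec:res} turns Proposition~\ref{prop:crit} into a criterion on a resolution, in terms of a pole order and a residue, and tests it on a cone. Sections~\ref{sec:constr}--\ref{sec:nongr} prove Theorem~\ref{thm:B}, and Section~\ref{sec:fields} descends the example to $\mathbb Q$ and proves Theorem~\ref{thm:C}.

\section{Differentials at primes of height one}\label{sec:diff}

In this section and the next, $R$ is as in the conjecture, $D=D_k(R)$ and $L=\operatorname{Frac}R$. The aim is to identify $\omega_R$ with $(\Lambda^2D)^{**}$ and to control traces of Zariski differentials. Both are questions about reflexive modules, so both can be settled one prime of height one at a time. We first recall the facts that we use.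

\emph{Differentials.} The module $D$ is a finite $R$-module with a $k$-derivation $d\colon R\to D$ through which every $k$-derivation of $R$ into a finite $R$-module factors uniquely. If $R=k[[X_1,\dots,X_l]]/J$, then $D$ is the quotient of $\bigoplus R\,dX_i$ by the elements $\sum_i(\partial h/\partial X_i)\,dX_i$, where $h$ runs through generators of $J$. For an ideal $\mathfrak q$ one has $D_k(R/\mathfrak q)=D/(\mathfrak qD+R\,d\mathfrak q)$.

\emph{Reflexive modules.} A finite module $M$ is reflexive if $M\to M^{**}$ is bijective. Duals are reflexive, and so are direct summands of reflexive modules and kernels of maps from a reflexive to a torsion-free module. Since $R$ is normal, a reflexive module equals $\bigcap_{\mathfrak q}M_{\mathfrak q}\subset M\otimes L$, the intersection over all primes of height one. Hence a homomorphism of reflexive modules that is bijective at all such primes is bijective. For example, $m^{**}=R$, so $m$ is not reflexive.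

\emph{The dualizing module.} Let $a,b$ be a system of parameters of $R$. Then $R$ is finite over $P=k[[a,b]]$, and $\omega_R\cong\operatorname{Hom}_P(R,P)$. Put $K=\operatorname{Frac}P$ and $\operatorname{Tr}=\operatorname{Tr}_{L/K}$. As $L/K$ is separable, the trace form identifies $\operatorname{Hom}_P(R,P)$ with $\{g\in L:\operatorname{Tr}(gR)\subset P\}$.

\begin{lemma}\label{lem:rank}
The $L$-vector space $D\otimes L$ has basis $da,db$.
\end{lemma}

\begin{proof}
The restriction of $d$ to $P$ factors through $D_k(P)=P\,da\oplus P\,db$, so $dP\subset R\,da+R\,db$. Let $r\in R$ have minimal polynomial $F$ over $K$; its coefficients lie in the normal ring $P$. Differentiating $F(r)=0$ gives $F'(r)\,dr\in R\,da+R\,db$ with $F'(r)\ne0$. So $da,db$ span $D\otimes L$.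

The derivations $\partial_a,\partial_b$ of $P$ extend to $L$. Write $L=K(\rho)$ with $\rho\in R$ and minimal polynomial $F$, and choose $0\ne c\in P$ with $R\subset c^{-1}P[\rho]$. The extensions map $\rho$ into $F'(\rho)^{-1}R$, hence map $R$ into the finite module $(c^2F'(\rho))^{-1}R$. So they factor through $D$ and give linear forms on $D\otimes L$ dual to $da,db$.
\end{proof}

Let $\mathfrak p$ be a prime of height one of $P$. It is principal, $\mathfrak p=\phi P$. If $\phi$ has order $o\ge1$ in $a,b$, then in characteristic $0$ some partial derivative of $\phi$ has order $o-1$ and so lies outside $\phi P$. Hence for a suitable $\beta\in\{a,b\}$ the pair $d\phi,d\beta$ is a basis of $D_k(P)_{\mathfrak p}$. Every prime $\mathfrak q$ of height one of $R$ lies over such a $\mathfrak p$. Let $t$ be a uniformizer of the discrete valuation ring $R_{\mathfrak q}$ and write $\phi=t^eu$ with a unit $u$ and $e=e_{\mathfrak q}$.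

\begin{lemma}\label{lem:local}
The module $D_{\mathfrak q}$ is free with basis $dt,d\beta$; in particular $D_{\mathfrak q}=(D^{**})_{\mathfrak q}$. If $du=u_1\,dt+u_2\,d\beta$, then
\begin{equation}\label{eq:dphi}
d\phi=t^{e-1}(eu+tu_1)\,dt+t^eu_2\,d\beta,\qquad eu+tu_1\in R_{\mathfrak q}^\times .
\end{equation}
\end{lemma}

\begin{proof}
Let $k(\mathfrak p)\subset k(\mathfrak q)$ be the residue fields, a finite separable extension. The quotient $D_{\mathfrak q}/(\mathfrak qD_{\mathfrak q}+R_{\mathfrak q}\,dt)$ is $D_k(R/\mathfrak q)\otimes k(\mathfrak q)$. Each $r\in R/\mathfrak q$ satisfies an equation $F(r)=0$ with $F\in(P/\mathfrak p)[T]$ and $F'(r)\ne0$. As in Lemma~\ref{lem:rank}, the quotient is therefore spanned by the image of $D_k(P/\mathfrak p)\otimes k(\mathfrak p)$, which is spanned by $d\beta$. By Nakayama's lemma $dt,d\beta$ generate $D_{\mathfrak q}$, and they are a basis because the rank is two. Formula \eqref{eq:dphi} is the product rule, and $eu$ is a unit because the characteristic is $0$.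
\end{proof}

The ring $R_{\mathfrak p}$ is the integral closure of the discrete valuation ring $P_{\mathfrak p}$ in $L$, and the ramification is tame because the residue fields have characteristic $0$. By \cite[III, \S6, Prop.~13]{Serre} the inverse different is then
\begin{equation}\label{eq:different}
\{g\in L:\operatorname{Tr}(gR_{\mathfrak p})\subset P_{\mathfrak p}\}=\{g\in L:\operatorname{ord}_{\mathfrak q}g\ge1-e_{\mathfrak q}\ \text{for all }\mathfrak q\text{ over }\mathfrak p\}.
\end{equation}
The exponent $e-1$ is the one that appears in \eqref{eq:dphi}, and this coincidence gives both remaining lemmas.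

\begin{lemma}\label{lem:omega}
$\omega_R\cong(\Lambda^2D)^{**}$.
\end{lemma}

\begin{proof}
View $(\Lambda^2D)^{**}$ inside $L\,da\wedge db$. The form $da\wedge db$ is a unit of $P_{\mathfrak p}$ times $d\phi\wedge d\beta$, which by \eqref{eq:dphi} is a unit of $R_{\mathfrak q}$ times $t^{e-1}dt\wedge d\beta$. So $g\,da\wedge db$ lies in $(\Lambda^2D)^{**}=\bigcap_{\mathfrak q}(\Lambda^2D)_{\mathfrak q}$ if and only if $\operatorname{ord}_{\mathfrak q}g\ge1-e_{\mathfrak q}$ for all $\mathfrak q$. By \eqref{eq:different} this means $\operatorname{Tr}(gR)\subset\bigcap_{\mathfrak p}P_{\mathfrak p}=P$.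
\end{proof}

\begin{lemma}\label{lem:trace}
If $\eta=g\,da+h\,db\in D^{**}$ with $g,h\in L$, then $\operatorname{Tr}g,\operatorname{Tr}h\in P$.
\end{lemma}

\begin{proof}
Fix $\mathfrak p$ and write $\eta=g'\,d\phi+h'\,d\beta$. For each $\mathfrak q$ over $\mathfrak p$, formula \eqref{eq:dphi} gives
\[
\eta=g't^{e-1}(eu+tu_1)\,dt+(g't^eu_2+h')\,d\beta\in D_{\mathfrak q}.
\]
The first coefficient gives $\operatorname{ord}_{\mathfrak q}g'\ge1-e$. Then $g't^eu_2\in R_{\mathfrak q}$, so the second coefficient gives $h'\in R_{\mathfrak q}$. Thus $g'$ and $h'$ both lie in the set \eqref{eq:different}, and their traces lie in $P_{\mathfrak p}$. The change of basis from $(d\phi,d\beta)$ to $(da,db)$ has coefficients in $P_{\mathfrak p}$. Hence $\operatorname{Tr}g,\operatorname{Tr}h\in P_{\mathfrak p}$ for every $\mathfrak p$.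
\end{proof}

\section{The Auslander module and derivations}\label{sec:alg}

Since $R$ is free, the sequence $0\to m\to R\to R/m\to0$ gives $\operatorname{Ext}^1_R(m,\omega_R)\cong\operatorname{Ext}^2_R(R/m,\omega_R)\cong k$. Two nonzero classes differ by a unit, so their middle terms are isomorphic. Therefore
\begin{equation}\label{eq:nonsplit}
A\ \text{is the middle term of any nonsplit exact sequence}\ 0\to\omega_R\to A\to m\to0 .
\end{equation}
This also explains why $A$ is reflexive. Apply $\operatorname{Hom}(-,\omega_R)$: the connecting map $R=\operatorname{Hom}(\omega_R,\omega_R)\to\operatorname{Ext}^1(m,\omega_R)\cong k$ sends $1$ to the nonzero class, while $\operatorname{Ext}^i(\omega_R,\omega_R)=0$ for $i>0$ and $\operatorname{Ext}^2(m,\omega_R)\cong\operatorname{Ext}^3(k,\omega_R)=0$. So $\operatorname{Ext}^i(A,\omega_R)=0$ for $i=1,2$, which says that $A$ has depth two, and over $R$ this means reflexive.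

\begin{proof}[Proof of Proposition~\ref{prop:crit}]
If $A\cong D^{**}$, compose the isomorphism with $A\to R$, whose image is $m$. The resulting map $D^{**}\to R$ is $\tilde\delta$ for some derivation $\delta$.

Conversely, let $\tilde\delta(D^{**})=m$ and $N=\ker\tilde\delta$, a reflexive module. The Koszul map $\xi\wedge\xi'\mapsto\tilde\delta(\xi)\xi'-\tilde\delta(\xi')\xi$ from $\Lambda^2D$ to $N$ induces $(\Lambda^2D)^{**}\to N$. At a prime $\mathfrak q$ of height one, $D_{\mathfrak q}$ is free of rank two and $\tilde\delta$ maps it onto $m_{\mathfrak q}=R_{\mathfrak q}$. In a basis $e_1,e_2$ with $\tilde\delta(e_1)=1$, $\tilde\delta(e_2)=0$ the Koszul map is $e_1\wedge e_2\mapsto e_2$, an isomorphism onto $N_{\mathfrak q}$. So $N\cong(\Lambda^2D)^{**}\cong\omega_R$ by Lemma~\ref{lem:omega}, and we have an exact sequence $0\to\omega_R\to D^{**}\to m\to0$. It does not split, since otherwise $m$ would be a direct summand of a reflexive module. By \eqref{eq:nonsplit}, $A\cong D^{**}$.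
\end{proof}

For a grading derivation the image of $\tilde\delta$ contains $m$ for trivial reasons. The point is to exclude that some Zariski differential, not coming from $D$, is mapped to $1$. The trace reduces this to the regular ring $P$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\delta x_i=m_ix_i$ and let $\mu$ be the least common multiple of the $m_i$. The elements $x_i^{\mu/m_i}$ generate an $m$-primary ideal, so their $k$-span $W$ lies in no prime other than $m$. Choose $0\ne a\in W$. As $k$ is infinite, $W$ is not a finite union of proper subspaces, so there is $b\in W$ outside the finitely many minimal primes of $aR$. Then $a,b$ is a system of parameters with $\delta a=\mu a$, $\delta b=\mu b$.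

The image of $\tilde\delta$ is an ideal containing all $m_ix_i$, hence containing $m$. Suppose it is $R$. Then some $\eta=g\,da+h\,db\in D^{**}$ satisfies $1=\tilde\delta(\eta)=\mu(ga+hb)$. Taking traces gives $[L:K]=\mu(a\operatorname{Tr}g+b\operatorname{Tr}h)$, which lies in the maximal ideal of $P$ by Lemma~\ref{lem:trace}. This is impossible in characteristic $0$. So the image is $m$, and Proposition~\ref{prop:crit} applies.
\end{proof}

The positivity of the weights was used to find a system of parameters of eigenvectors. Nonregularity of $R$ has not been used so far.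

\section{A residue criterion on the resolution}\label{sec:res}

From now on until Section~\ref{sec:fields} we work over $\mathbb C$. We build normal surface singularities by gluing two charts along a curve and contracting the curve, and we express the condition of Proposition~\ref{prop:crit} in these charts.

\subsection{Gluing two charts}\label{sub:glue}
Let $E$ be a compact Riemann surface of genus $g\ge1$, let $p\in E$, and let $z$ be a coordinate that identifies a neighborhood of $p$ with the unit disc and $p$ with $0$. Fix $0<r_0<r_1<r_2<1$ and let $C=\{x=0,\ r_0\le|y|\le r_2\}\subset\mathbb C^2$. Let $\Phi\colon(x,y)\mapsto(z,s)$ be a holomorphic map defined near $C$ with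
\begin{equation}\label{eq:Phi}
z=y+O(x),\qquad s=yx+O(x^2).
\end{equation}

The map $\Phi$ is an open embedding near $C$. Indeed, on $C$ its Jacobian determinant is $-y\ne0$, and $\Phi|_C$ is injective. If $\Phi$ were injective on no neighborhood of $C$, there would be points $a_n\ne b_n$ with $\Phi(a_n)=\Phi(b_n)$ converging to $a,b\in C$. Then $\Phi(a)=\Phi(b)$, so $a=b$, contradicting local injectivity at $a$. The inverse satisfies $y=z+O(s)$ and $x=z^{-1}s(1+O(s))$.

Let $\varepsilon_1>0$. Choose $\varepsilon_2>0$ so small that on $\{r_0<|y|<r_2,\ |x|<\varepsilon_2\}$ the map $\Phi$ is an open embedding, $|z|<1$, $|z-y|\le\frac12(r_1-r_0)$, and $s=0$ only for $x=0$. Put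
\[
U_1=\{(q,s)\in E\times\mathbb C:\ q\notin\{|z|\le r_1\},\ |s|<\varepsilon_1\},\qquad U_2=\{(x,y):\ |y|<r_2,\ |x|<\varepsilon_2\},
\]
and let $Y$ be obtained from $U_1$ and $U_2$ by gluing $W=\{(x,y)\in U_2:|y|>r_0,\ \Phi(x,y)\in U_1\}$ to $\Phi(W)$ via $\Phi$.

The space $Y$ is Hausdorff if the graph of $\Phi|_W$ is closed in $U_2\times U_1$. Let $a_n\in W$ with $a_n\to a\in U_2$ and $\Phi(a_n)\to b\in U_1$. From $|z(a_n)|>r_1$ we get $|y(a)|\ge\frac12(r_0+r_1)>r_0$. So $\Phi$ is defined at $a$, $\Phi(a)=b\in U_1$, and $a\in W$. Thus $Y$ is a complex surface.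

The curves $\{s=0\}\subset U_1$ and $\{x=0\}\subset U_2$ are glued along the annulus $r_1<|y|<r_2$ by $z=y$ and form a copy of $E$ in $Y$. Let $I=\mathcal O_Y(-E)$ be its ideal sheaf. By \eqref{eq:Phi}, the classes $[s]$ on $U_1$ and $y[x]$ on $U_2$ define a section
\[
\sigma\in H^0(E,I/I^2)\quad\text{with divisor }p .
\]
So $I/I^2\cong\mathcal O_E(p)$, the normal bundle $N_E=\mathcal O_Y(E)|_E$ has degree $-1$, and $E\cdot E=-1$.

\subsection{Contracting the curve}\label{sub:contract}
By Grauert's contraction theorem, after shrinking $Y$ around $E$ there is a proper holomorphic map $\pi\colon Y\to S$ onto a normal complex surface that maps $E$ to a point $o$ and $Y\setminus E$ isomorphically onto $S\setminus o$, with $\pi_*\mathcal O_Y=\mathcal O_S$. Let $O=\mathcal O_{S,o}$ with maximal ideal $m_O$, and let $R=\widehat O$ with maximal ideal $m=m_OR$. The letter $S'$ always denotes a small Stein neighborhood of $o$, and $Y'=\pi^{-1}(S')$, $U_i'=U_i\cap Y'$. The sets $Y'$ form a basis of neighborhoods of $E$, and elements of $O$ are holomorphic functions on some $Y'$; those of $m_O$ vanish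 on $E$. We use the following facts.

\begin{itemize}
\item[(a)] $R$ is a two-dimensional normal analytic $\mathbb C$-algebra, being the completion of an excellent normal local ring. It is not regular. Otherwise $S$ has local coordinates $u_1,u_2$ at $o$, and $\pi^*(du_1\wedge du_2)$ is a holomorphic $2$-form with divisor $cE$, $c\ge0$. The adjunction formula then gives $2g-2=(c+1)E\cdot E<0$, contrary to $g\ge1$.
\item[(b)] Let $\Omega=\Omega^1_{S,o}$. It has the same presentation by a Jacobian matrix as $D_{\mathbb C}(R)$, so $D_{\mathbb C}(R)=\Omega\otimes_OR$. Duals of finite modules commute with the flat extension $O\to R$, so $\operatorname{Der}_{\mathbb C}(R)=\Omega^*\otimes_OR$ and $D_{\mathbb C}(R)^{**}=\Omega^{**}\otimes_OR$.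
\item[(c)] Sections of a reflexive coherent sheaf on a normal surface extend uniquely across a point. So $\Omega^*$ consists of the holomorphic vector fields, and $\Omega^{**}$ of the holomorphic $1$-forms, on the sets $Y'\setminus E$. For a vector field $\delta$, the map $\tilde\delta$ is obtained from $\Omega^{**}\to O$, $\eta\mapsto\eta(\delta)$, by tensoring with $R$.
\item[(d)] $H^1(Y',\Omega^2_Y)=0$. This follows from the Grauert--Riemenschneider theorem $R^1\pi_*\Omega^2_Y=0$ and the vanishing of coherent cohomology on the Stein space $S'$.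
\end{itemize}

\subsection{The criterion}
Let $\delta$ be a holomorphic vector field on $Y$ without zeros outside $E$, and let $\alpha_i$ be a holomorphic $1$-form on $U_i\setminus E$, meromorphic along $E$, with $\alpha_i(\delta)=1$ ($i=1,2$). To find a global form $\eta$ with $\eta(\delta)=f$, one starts from $f\alpha_1$ and $f\alpha_2$ and tries to correct them so that they agree. On a surface, where $\delta\ne0$, a $1$-form that kills $\delta$ is the contraction $i_\delta\tau$ of a unique $2$-form $\tau$, and
\begin{equation}\label{eq:contr}
i_\delta(\alpha_1\wedge\alpha_2)=\alpha_1(\delta)\alpha_2-\alpha_2(\delta)\alpha_1=\alpha_2-\alpha_1 .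
\end{equation}
So the obstruction is the $2$-form $f\alpha_1\wedge\alpha_2$ on the overlap. For $r_1<r<r_2$ and small $\varepsilon>0$, let $\Gamma_\varepsilon$ be the torus $\{|z|=r,\ |s|=\varepsilon\}$ in the overlap.

\begin{proposition}\label{prop:res}
Suppose that
\begin{itemize}
\item[(i)] $\alpha_1\wedge\alpha_2$ has a pole of order at most $c$ along $E$, and every $f\in m_O$ vanishes to order at least $c$ along $E$;
\item[(ii)] $\int_{\Gamma_\varepsilon}\alpha_1\wedge\alpha_2\ne0$ for all small $\varepsilon$.
\end{itemize}
Then $\tilde\delta(D_{\mathbb C}(R)^{**})=m$, and hence $A\cong D_{\mathbb C}(R)^{**}$.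
\end{proposition}

\begin{proof}
Let $\mathfrak a\subset O$ be the ideal of all $\eta(\delta)$, $\eta\in\Omega^{**}$. We show that (i) gives $m_O\subset\mathfrak a$ and that (ii) gives $1\notin\mathfrak a$. Then $\mathfrak a=m_O$, facts (b) and (c) give $\tilde\delta(D_{\mathbb C}(R)^{**})=m_OR=m$, and Proposition~\ref{prop:crit} applies.

Let $f\in m_O$ be defined on $Y'$. By (i), $f\alpha_1\wedge\alpha_2$ is holomorphic on $U_1'\cap U_2'$. By (d) and the Mayer--Vietoris sequence, $f\alpha_1\wedge\alpha_2=\tau_2-\tau_1$ with $\tau_i\in\Omega^2(U_i')$. By \eqref{eq:contr}, the forms $f\alpha_1-i_\delta\tau_1$ and $f\alpha_2-i_\delta\tau_2$ agree on the overlap. They define a form $\eta$ on $Y'\setminus E$ with $\eta(\delta)=f$.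

Suppose now that $\eta$ is a holomorphic $1$-form on $Y'\setminus E$ with $\eta(\delta)=1$. Then $\eta-\alpha_i=i_\delta\sigma_i$ for a holomorphic $2$-form $\sigma_i$ on $U_i'\setminus E$, and $i_\delta(\sigma_1-\sigma_2)=\alpha_2-\alpha_1$. By \eqref{eq:contr} and uniqueness, $\alpha_1\wedge\alpha_2=\sigma_1-\sigma_2$ on the overlap minus $E$. The forms $\sigma_i$ are closed, being holomorphic $2$-forms on a surface. Take $\varepsilon$ so small that the sets below lie in $Y'$; this is possible because they shrink to compact subsets of $E$ as $\varepsilon\to0$.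

The torus $\Gamma_\varepsilon$ bounds $\{(q,s):q\notin\{|z|<r\},\ |s|=\varepsilon\}\subset U_1'\setminus E$, so $\int_{\Gamma_\varepsilon}\sigma_1=0$ by Stokes' theorem. In the second chart $\Gamma_\varepsilon$ is parametrized by $y=z+O(\varepsilon)$, $x=z^{-1}s(1+O(\varepsilon))$. Scaling the two error terms to $0$ is a homotopy in $U_2'\setminus E$ to the torus $\{|y|=r,\ |x|=\varepsilon/r\}$, which bounds $\{|y|\le r,\ |x|=\varepsilon/r\}\subset U_2'\setminus E$. So $\int_{\Gamma_\varepsilon}\sigma_2=0$ as well, contradicting (ii).
\end{proof}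

We orient $\Gamma_\varepsilon$ so that $\int_{\Gamma_\varepsilon}F\,ds\wedge dz=\oint_{|z|=r}\bigl(\oint_{|s|=\varepsilon}F\,ds\bigr)dz$.

\begin{example}[the cone]\label{ex:cone}
Take $\Phi(x,y)=(y,yx)$, so that $Y$ is a neighborhood of the zero section in a line bundle. The field $\delta=s\partial_s$ on $U_1$ equals $x\partial_x$ on $U_2$ and vanishes to order one along $E$. With $\alpha_1=ds/s$ and $\alpha_2=dx/x=ds/s-dz/z$ we get
\[
\alpha_1\wedge\alpha_2=-\frac{ds\wedge dz}{sz},\qquad\int_{\Gamma_\varepsilon}\alpha_1\wedge\alpha_2=-(2\pi i)^2 .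
\]
Condition (i) holds with $c=1$, since elements of $m_O$ vanish on $E$. So $A\cong D_{\mathbb C}(R)^{**}$. The field $\delta$ is of Euler type: if $f$ is meromorphic on $E$ with a pole only at $p$, of order at most $n$, then $fs^n=(fy^n)x^n$ is holomorphic near $E$ and $\delta(fs^n)=nfs^n$. For $E=\mathbb P^1$ the same charts describe the blow-up of the origin of the plane with coordinates $a=x$, $b=xy$, and $\delta$ is the field $a\partial_a+b\partial_b$ of the introduction.
\end{example}

Nothing in Proposition~\ref{prop:res} requires $\delta$ to vanish to order exactly one. If $\delta$ vanishes to order two, it raises the order of vanishing along $E$ and has no nonzero eigenvalues. The price is that $\alpha_1\wedge\alpha_2$ can have a pole of order four, so that condition (i) now forbids functions vanishing to order $1$, $2$ or $3$. In the cone $s$ is such a function. We must therefore twist the gluing, in a way that preserves the vector field, until these functions disappear while the integral stays nonzero.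

\section{A vector field vanishing to order two}\label{sec:constr}

\subsection{The local models}
Let us see what shape such a field should have. If $\delta$ is a section of $\Theta_Y(-2E)$, its normal component along $E$ is a section of $N_E(-2E)$, which has degree $-1+2=1$. If nonzero, it vanishes at exactly one point, which we take to be $p$. So the orbits of $\delta$ cross $E$ transversally away from $p$ and are tangent to $E$ at $p$. The simplest model near $p$ is
\[
\delta_2=x^2(y\partial_x+\partial_y),\qquad\alpha_2=x^{-2}dy .
\]
Since $\delta_2(y^2-2x)=0$, the orbits are the parabolas $y^2-2x=z^2$, labeled by the points $y=\pm z$ where they meet $E$ (Figure~\ref{fig:orbits}). Away from $p$ we let the orbits be the fibers of $U_1\to E$ and take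
\[
\delta_1=\frac{s^2}{1-ws}\,\partial_s,\qquad\alpha_1=(s^{-2}-ws^{-1})\,ds,
\]
where $w$ is a function on $E\setminus p$. In both charts $\alpha_i(\delta_i)=1$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.9,yscale=1.7]
\fill[gray!15] (1.2,-0.6) rectangle (2.2,0.6);
\fill[gray!15] (-2.2,-0.6) rectangle (-1.2,0.6);
\begin{scope}
\clip (-2.2,-0.6) rectangle (2.2,0.6);
\foreach \c in {0.6,1.5,2.4,3.3,4.2}
  \draw[domain=-2.3:2.3,samples=60] plot (\x,{((\x)*(\x)-\c)/2});
\draw[very thick,domain=-1.2:1.2,samples=40] plot (\x,{(\x)*(\x)/2});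
\end{scope}
\draw[->] (-2.4,0)--(2.45,0) node[right]{$y$};
\draw[->] (0,-0.7)--(0,0.75) node[above]{$x$};
\fill (0,0) ellipse (0.03 and 0.034) node[below right]{$p$};
\end{tikzpicture}
\caption{Real picture of the orbits $y^2-2x=z^2$ of $\delta_2=x^2(y\partial_x+\partial_y)$ in the chart $U_2$. The curve $E$ is the axis $x=0$. The thick orbit $z=0$ is tangent to $E$ at $p$; the others cross $E$ at $y=\pm z$. In the shaded part, where $U_2$ is glued to $U_1$, the orbits become the fibers of $U_1\to E$.}\label{fig:orbits}
\end{figure}

The function $w$ is forced on us. On an orbit, the restriction of $\alpha_i$ is the unique $1$-form dual to the field, so a gluing that preserves the field preserves the residue of this form at the point of $E$. In the first chart the residue is $-w$. In the second chart $x=\frac12(y^2-z^2)$ on the orbit, and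
\[
\operatorname{Res}_{y=z}\frac{4\,dy}{(y-z)^2(y+z)^2}=\frac{d}{dy}\Big|_{y=z}\frac4{(y+z)^2}=-z^{-3}.
\]
Hence $E$ must carry a function $w$ with a pole only at $p$ and $w=z^{-3}$ near $p$.

\subsection{The curve}\label{sub:curve}
Let $E$ be the smooth projective model of $v^3=w^7+1$. It has one point $p$ at infinity, where $w$ has a pole of order $3$ and $v$ a pole of order $7$, and the ring of meromorphic functions with poles only at $p$ is $B=\mathbb C[w,v]/(v^3-w^7-1)$. The monomials $w^iv^j$ with $0\le j\le2$ form a basis of $B$, and their pole orders $3i+7j$ are distinct. So these are exactly the pole orders of nonzero elements of $B$. The integers that do not occur, the \emph{gaps}, are $1,2,4,5,8,11$, and the genus, which equals the number of gaps, is $6$. We shall use that elements of $B$ of pole order at most $3$ have the form $a+bw$, and that $5$ and $8$ are gaps.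

The map $z\mapsto(w,v)=(z^{-3},z^{-7}(1+z^{21})^{1/3})$, with the principal branch, identifies the unit disc with $\{|w|>1\}\cup\{p\}$. Indeed, over each $w$ with $|w|>1$ lie three values of $z$ and three points of $E$, and replacing $z$ by $\rho z$ with $\rho^3=1$ fixes $w$ and multiplies $v$ by $\rho^{-1}$. So $z$ is a coordinate at $p$ with $w=z^{-3}$. Fix radii as in Section~\ref{sub:glue} and $\varepsilon_1<r_1^3$. Outside $\{|z|\le r_1\}$ we have $|w|<r_1^{-3}$, so $1-ws\ne0$ and $\delta_1$ is holomorphic on $U_1$.

\subsection{The gluing map}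
On an orbit, a primitive of $\alpha_1$ is $-s^{-1}-z^{-3}\log s$. For fixed $z$,
\begin{equation}\label{eq:prim}
\frac{d}{dy}\Big[-\frac{2y}{z^2(y^2-z^2)}-z^{-3}\log\frac{y-z}{y+z}\Big]=\frac{2(y^2+z^2)-2(y^2-z^2)}{z^2(y^2-z^2)^2}=\frac4{(y^2-z^2)^2}=x^{-2},
\end{equation}
and $2x=(y-z)(y+z)$, so a primitive of $\alpha_2$ is $-y/(z^2x)-z^{-3}\log\bigl(x/(y+z)^2\bigr)$. A gluing that preserves the field equates the two primitives up to a function of $z$, and this function is the free parameter of the construction. We choose
\[
\kappa(z)=z^{-5}+z^3;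
\]
the first term will remove the functions of low order and the second will produce the integral. Define $\Phi=(z,s)$ near $C$ by
\begin{equation}\label{eq:glue}
z=y\Big(1-\frac{2x}{y^2}\Big)^{1/2},\qquad\frac1s+z^{-3}\ell=\frac y{z^2x}-\kappa(z),\qquad\ell=\log\frac{s(y+z)^2}{4z^3x}.
\end{equation}
The factor $4z^3$ makes the argument of the logarithm tend to $1$ along $E$, so that the principal branch can be used.

\begin{lemma}\label{lem:glue}
Equations \eqref{eq:glue} define a holomorphic map $\Phi$ near $C$ satisfying \eqref{eq:Phi}. It carries $\delta_2$ to $\delta_1$, and its inverse has the expansion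
\begin{equation}\label{eq:exp}
x=z^{-1}s\bigl(1+(z^{-3}-\kappa)s+O(s^2)\bigr),\qquad y=z+z^{-2}s+O(s^2).
\end{equation}
\end{lemma}

\begin{proof}
Put $s=z^2x\zeta/y$ and multiply the equation for $s$ by $z^2x/y$. It becomes
\begin{equation}\label{eq:zeta}
\frac1\zeta-1+\frac xy\Big[z^{-1}\log\frac{\zeta(y+z)^2}{4zy}+z^2\kappa(z)\Big]=0 .
\end{equation}
For $x=0$ the solution is $\zeta=1$, and there the $\zeta$-derivative of the left side is $-1$. The implicit function theorem gives a unique holomorphic solution $\zeta=1+O(x)$ near $C$, and \eqref{eq:Phi} follows. The logarithm in \eqref{eq:zeta} is $O(x)$, so $\zeta=1+z\kappa x+O(x^2)$. In the coordinates $(x,z)$ we have $y=(z^2+2x)^{1/2}=z+x/z+O(x^2)$, hence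
\[
s=zx\,(1-x/z^2)(1+z\kappa x)+O(x^3)=zx+(z^2\kappa-z^{-1})x^2+O(x^3).
\]
Solving for $x$ gives the first expansion in \eqref{eq:exp}, and substituting $x=s/z+O(s^2)$ in $y$ gives the second.

We have $\delta_2z=0$ and $\delta_2y=x^2$. Locally off $E$, equation \eqref{eq:glue} reads
\[
\frac1s+z^{-3}\log s=\frac y{z^2x}+z^{-3}\log\frac x{(y+z)^2}+(\text{a function of }z).
\]
By \eqref{eq:prim}, $\delta_2$ maps the right side to $-1$. So $(-s^{-2}+z^{-3}s^{-1})\,\delta_2s=-1$, that is, $\delta_2s=s^2/(1-ws)$. By continuity this also holds on $E$.
\end{proof}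

From now on $Y$, $S$, $O$, $R$ are the objects of Section~\ref{sec:res} for this $E$ and this $\Phi$. The fields $\delta_i$ define a holomorphic vector field $\delta$ on $Y$ that vanishes exactly on $E$.

\section{Functions of low order and the residue}\label{sec:check}

We verify the two hypotheses of Proposition~\ref{prop:res} with $c=4$. A function vanishing to order exactly $n$ along $E$ has a nonzero leading term in $H^0(E,I^n/I^{n+1})$. These groups are not zero: they contain $\sigma^n$. What fails for $n\le3$ is that the leading term extends to the next order.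

\begin{lemma}\label{lem:low}
For $n=1,2,3$, no element of $H^0(E,I^n/I^{n+2})$ has nonzero image in $H^0(E,I^n/I^{n+1})$. Consequently every $f\in m_O$ vanishes to order at least $4$ along $E$.
\end{lemma}

\begin{proof}
An element of $H^0(E,I^n/I^{n+2})$ is given by $f_ns^n+f_{n+1}s^{n+1}$ in the first chart and by $g_nx^n+g_{n+1}x^{n+1}$ in the second, with $f_i$ holomorphic on $E\setminus\{|z|\le r_1\}$ and $g_i=g_i(y)$ holomorphic on $\{|y|<r_2\}$. By \eqref{eq:exp}, modulo the next order,
\[
g_n(y)=g_n(z)+g_n'(z)z^{-2}s,\qquad x^n=z^{-n}s^n\bigl(1+n(z^{-3}-\kappa)s\bigr).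
\]
Comparing coefficients on the annulus gives $f_n=z^{-n}g_n(z)$ and
\[
f_{n+1}=z^{-n-2}g_n'+n(z^{-3}-\kappa)f_n+z^{-n-1}g_{n+1}=2nz^{-3}f_n+z^{-2}f_n'-n\kappa f_n+z^{-n-1}g_{n+1},
\]
where we used $g_n'=nz^{n-1}f_n+z^nf_n'$. The first relation extends $f_n$ to an element of $B$ of pole order at most $n\le3$, so $f_n=a+bw=a+bz^{-3}$ and $z^{-2}f_n'=-3bw^2$. The function $G=-f_{n+1}+2nwf_n-3bw^2$ is holomorphic on $E\setminus\{|z|\le r_1\}$, and on the annulus
\[
G=n\kappa f_n-z^{-n-1}g_{n+1}=n(bz^{-8}+az^{-5}+b+az^3)-z^{-n-1}g_{n+1}(z).
\]
So $G$ extends to an element of $B$. The last term has a pole of order at most $n+1\le4$. If $(a,b)\ne0$, then $G$ has a pole of order $8$ or $5$, and both are gaps. Hence $f_n=0$.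

A nonzero $f\in m_O$ vanishes along $E$ to a finite order $n\ge1$. Its class in $H^0(E,I^n/I^{n+2})$ has nonzero leading term, so $n\ge4$.
\end{proof}

The term $z^{-5}$ of $\kappa$ is needed: for $\kappa=z^3$ the section $\sigma$ does lift, with $f_1=1$, $f_2=2w$, $g_1=y$, $g_2=y^5$. The proof also explains the choice of the curve: $3$ must be a pole order while $5$ and $5+3$ are gaps, which excludes, for instance, the pole orders $3i+4j$.

\begin{lemma}\label{lem:int}
$\int_{\Gamma_\varepsilon}\alpha_1\wedge\alpha_2=6(2\pi i)^2$ for all small $\varepsilon$.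
\end{lemma}

\begin{proof}
Near the annulus we may use $(y,z)$ as coordinates, because $x=\frac12(y^2-z^2)$ has $\partial_zx=-z\ne0$. In these coordinates $\delta=x^2\partial_y$. Since $\alpha_2-\alpha_1$ kills $\delta$, we have $\alpha_2=\alpha_1+h\,dz$, and since $\alpha_2=x^{-2}dy$ has no $dz$-component, $h=-(s^{-2}-z^{-3}s^{-1})\,\partial_zs$. Apply $\partial_z$ to \eqref{eq:glue}, using $\partial_z\ell=\frac{\partial_zs}s+\frac2{y+z}-\frac3z+\frac zx$:
\[
h=\partial_z\Big(\frac y{z^2x}\Big)-\kappa'+3z^{-4}\ell-z^{-3}\Big(\frac2{y+z}-\frac3z+\frac zx\Big).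
\]
Here $\partial_z\bigl(\frac y{z^2x}\bigr)=-\frac{2y}{z^3x}+\frac y{zx^2}$, and \eqref{eq:glue} gives $3z^{-4}\ell=\frac{3y}{z^3x}-\frac{3\kappa}z-\frac3{zs}$. The terms $\frac y{z^3x}-\frac1{z^2x}=\frac{y-z}{z^3x}=\frac2{z^3(y+z)}$ cancel against $-\frac2{z^3(y+z)}$, and there remains
\[
h=\frac y{zx^2}-\frac3{zs}-\psi(z),\qquad\psi=\kappa'+\frac{3\kappa}z-3z^{-4}.
\]
Now $\alpha_1\wedge\alpha_2=h\,\alpha_1\wedge dz$, so we first integrate $h\alpha_1$ over the circle $|s|=\varepsilon$ for fixed $z$. On the curve $z=\text{const}$ we have $\alpha_1=\alpha_2=x^{-2}dy$ and $y\,dy=dx$. The first term of $h$ gives $z^{-1}x^{-4}dx$, which is exact and contributes $0$. The second term gives $-3z^{-1}(s^{-3}-z^{-3}s^{-2})\,ds$, which also contributes $0$. The third gives $-\psi\oint(s^{-2}-z^{-3}s^{-1})\,ds=2\pi i\,z^{-3}\psi$. Finally, for $\kappa=z^{-5}+z^3$,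
\[
z^{-3}\psi=(-5z^{-9}+3z^{-1})+(3z^{-9}+3z^{-1})-3z^{-7},
\]
whose residue at $0$ is $6$.
\end{proof}

The residue comes only from the term $z^3$ of $\kappa$; without it the integral would vanish.

\begin{corollary}\label{cor:iso}
$\tilde\delta(D_{\mathbb C}(R)^{**})=m$ and $A\cong D_{\mathbb C}(R)^{**}$.
\end{corollary}

\begin{proof}
Both $s$ and $x$ generate $I$ on the overlap, and each $\alpha_i$ has a pole of order two along $E$. So $\alpha_1\wedge\alpha_2$ has a pole of order at most four. Lemmas~\ref{lem:low} and~\ref{lem:int} are the hypotheses of Proposition~\ref{prop:res}.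
\end{proof}

\section{Every derivation raises the order along $E$}\label{sec:nongr}

It is not enough that $\delta$ itself is not a grading derivation; we must exclude all others. Let $O_n\subset O$ be the ideal of functions vanishing to order at least $n$ along $E$, and $R_n=O_nR$. Then $R_1=m$, $R_nR_l\subset R_{n+l}$ and $\bigcap O_n=0$. Since $m_O^n\subset O_n$, we have $R/R_n=O/O_n$. A derivation is a priori a vector field on $Y'\setminus E$ only, so the first step is to control it along $E$.

\begin{lemma}\label{lem:vanish}
Every $\theta\in\Omega^*$ extends to a holomorphic vector field on some $Y'$ that vanishes on $E$.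
\end{lemma}

\begin{proof}
Let $\theta\ne0$ and let $X_1,\dots,X_l$ generate $m_O$. The functions $\theta X_i$ lie in $O$, so they are holomorphic on some $Y'$. The $X_i$ embed $Y'\setminus E$, so near each point of $E$ some $dX_i\wedge dX_j$ is not identically zero. By Cramer's rule the components of $\theta$ in local coordinates are meromorphic, and they are holomorphic off $E$. As $E$ is compact and irreducible, there is a smallest $n\in\mathbb Z$ with $\theta\in H^0(Y',\Theta_Y(nE))$, and $\theta$ restricts to a nonzero section of $\Theta_Y(nE)|_E$. In the exact sequence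
\[
0\to T_E(nE)\to\Theta_Y(nE)|_E\to N_E(nE)\to0
\]
the outer line bundles have degrees $-10-n$ and $-1-n$. One of them has a nonzero section, so $n\le-1$.
\end{proof}

Such a $\theta$ is locally $s$ or $x$ times a holomorphic field. Hence $\theta(\mathcal O_Y)\subset I$ and $\theta(I^n)\subset I^n$, and by the product rule $\theta$ acts $\mathcal O_E$-linearly on $I^n/I^{n+1}$. An endomorphism of a line bundle on $E$ is a constant, so $\theta$ acts on $I/I^2$ by some $\lambda(\theta)\in\mathbb C$ and, again by the product rule, on $I^n/I^{n+1}$ by $n\lambda(\theta)$. In Example~\ref{ex:cone} we had $\lambda=1$. A nonzero $\lambda$ separates the graded pieces by their eigenvalues, and this is incompatible with Lemma~\ref{lem:low}.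

\begin{lemma}\label{lem:lambda}
$\lambda(\theta)=0$ for every $\theta\in\Omega^*$.
\end{lemma}

\begin{proof}
Suppose $\lambda=\lambda(\theta)\ne0$. The $\mathbb C$-linear endomorphism $\theta-2\lambda$ of the sheaf $I/I^3$ kills $I^2/I^3$, so it induces a map of sheaves $I/I^2\to I/I^3$. Its composite with $I/I^3\to I/I^2$ is multiplication by $\lambda-2\lambda=-\lambda$. So $-\lambda^{-1}(\theta-2\lambda)\sigma\in H^0(E,I/I^3)$ is a lift of $\sigma\ne0$, contradicting Lemma~\ref{lem:low} for $n=1$.
\end{proof}

\begin{lemma}\label{lem:notgraded}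
Let $(R,m)$ be an analytic $k$-algebra with ideals $m=R_1\supset R_2\supset\cdots$ such that $R_N\ne m$ for some $N$. If every $k$-derivation of $R$ maps each $R_n$ into $R_{n+1}$, then $R$ is not graded.
\end{lemma}

\begin{proof}
Let $\theta x_i=m_ix_i$ with generators $x_i$ of $m$ and $m_i>0$. Then $m_i^{N-1}x_i=\theta^{N-1}x_i\in R_N$ for all $i$, so $m\subset R_N$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Section~\ref{sub:contract}(a), $R$ is two-dimensional, normal and nonregular, and $A\cong D_{\mathbb C}(R)^{**}$ by Corollary~\ref{cor:iso}. Let $\theta\in\Omega^*$. By Lemmas~\ref{lem:vanish} and~\ref{lem:lambda}, $\theta(O)\subset m_O$ and $\theta(O_n)\subset O_{n+1}$ for $n\ge1$. As $R=O+m^2$ and $\theta(m^2)\subset m$, the extension of $\theta$ to $R$ satisfies $\theta(R)\subset m=R_1$. For $f\in O_n$ and $\rho\in R$ we get $\theta(f\rho)=\theta(f)\rho+f\theta(\rho)\in R_{n+1}$. Since $\operatorname{Der}_{\mathbb C}(R)=\Omega^*\otimes_OR$, every $\mathbb C$-derivation of $R$ maps $R$ into $m$ and $R_n$ into $R_{n+1}$. Finally $O_N\ne m_O$ for large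 $N$, so $R_N\ne m$, and Lemma~\ref{lem:notgraded} shows that $R$ is not graded.
\end{proof}

\begin{remark}
In this example the passage from $D_{\mathbb C}(R)$ to its double dual is essential. Let $n_0$ be the largest index with $R_{n_0}=m$. Every derivation maps $R=\mathbb C+m$ into $R_{n_0+1}\ne m$, so no derivation maps $D_{\mathbb C}(R)$ itself onto $m$.
\end{remark}

\section{Arbitrary fields of characteristic zero}\label{sec:fields}

The curve and the gluing map have rational coefficients. We use them to define a ring $R_k$ for every $k$, show that $R_{\mathbb C}=R$ and that each $R_k$ is a flat extension of $R_{\mathbb Q}$, and then transport the properties of $R$ down to $\mathbb Q$ and up to $k$.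

\subsection{Definition of $R_k$}
The expansions of $z$ and $s$ in powers of $x$ lie in $\mathbb Q[y^{\pm1}][[x]]$. For $z$ this is the binomial series. For $\zeta$, equation \eqref{eq:zeta} determines $\zeta$ modulo $x^{n+1}$ from $\zeta$ modulo $x^n$ by operations in this ring. By \eqref{eq:Phi}, the substitution $\mathbb Q[z^{\pm1}][[s]]\to\mathbb Q[y^{\pm1}][[x]]$ induces $z\mapsto y$, $s\mapsto yx$ on associated graded rings, so it is an isomorphism. Hence the expansions of $x$ and $y$ in powers of $s$ lie in $\mathbb Q[z^{\pm1}][[s]]$. Define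
\[
\Psi\colon k((y))[[x]]\to k((z))[[s]],\qquad\sum_ig_i(y)x^i\mapsto\sum_{i,j}\frac{g_i^{(j)}(z)}{j!}\,(y-z)^jx^i,
\]
where on the right $y-z$ and $x$ denote these expansions. By the Leibniz formula $\Psi$ is a ring homomorphism. If $\Psi(\sum g_ix^i)=\sum f_ns^n$, then
\begin{equation}\label{eq:tri}
f_n=z^{-n}g_n+\sum_{i<n}L_{n,i}\,g_i,\qquad g_n=\sum_{i\le n}L'_{n,i}\,f_i,
\end{equation}
with differential operators $L_{n,i},L'_{n,i}$ in $z$ with coefficients in $\mathbb Q[z^{\pm1}]$; the second formula follows from the first by recursion. So $\Psi$ is an isomorphism carrying $(x^n)$ onto $(s^n)$.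

Embed $B_k=k[w,v]/(v^3-w^7-1)$ in $k((z))$ by $w=z^{-3}$, $v=z^{-7}(1+z^{21})^{1/3}$; this is injective because the basis elements $w^iv^j$ have distinct pole orders. Put
\[
R_k=B_k[[s]]\cap\Psi\bigl(k[[y]][[x]]\bigr)\subset k((z))[[s]],\qquad R_{k,n}=R_k\cap(s^n).
\]
This is the formal analogue of ``holomorphic in both charts''. The ring $R_k$ is complete and separated for the filtration $R_{k,n}$, since both rings in the intersection are $s$-adically closed. It is a \emph{normal domain}: $B_k$ is regular by the Jacobian criterion, so $B_k[[s]]$ and $k[[y]][[x]]$ are regular domains, hence normal, and an element of $\operatorname{Frac}R_k$ integral over $R_k$ lies in both. It is not yet clear that $R_k$ is Noetherian. To see this we work with the finite levels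
\[
H_{k,n}=\{F\in B_k[s]/(s^n):\ \Psi^{-1}F\in k[[y]][x]/(x^n)\},
\]
for which $R_k=\varprojlim_nH_{k,n}$ and $R_{k,n}=\ker(R_k\to H_{k,n})$.

\begin{lemma}\label{lem:levels}
Let $\Lambda_n\subset B_k$ be the space of elements of pole order at most $n$.
\begin{itemize}
\item[(a)] $H_{k,n}$ is finite-dimensional and $H_{k,n}=H_{\mathbb Q,n}\otimes_{\mathbb Q}k$.
\item[(b)] $\ker(H_{k,n+1}\to H_{k,n})=\Lambda_ns^n$, and $H_{k,n+1}\to H_{k,n}$ is onto for $n\ge11$.
\item[(c)] $R_k/R_{k,n}=(R_{\mathbb Q}/R_{\mathbb Q,n})\otimes_{\mathbb Q}k$.
\end{itemize}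
\end{lemma}

\begin{proof}
(a) By \eqref{eq:tri}, the coefficients of $F\in H_{k,n}$ have pole orders bounded in terms of $n$ alone. So $H_{k,n}$ lies in a finite-dimensional space spanned by elements $w^iv^js^l$, whose expansions are rational. In this space it is cut out by the vanishing of the coefficients of negative powers of $y$ in $\Psi^{-1}F$, and by \eqref{eq:tri} these are finitely many linear equations over $\mathbb Q$.

(b) An element $fs^n$ lies in $H_{k,n+1}$ if and only if $z^nf\in k[[z]]$. For the surjectivity, let $F\in H_{k,n}$ and $G=\Psi^{-1}F$. Lift $F$ and $G$ arbitrarily to $\tilde F\in B_k[s]/(s^{n+1})$ and $\tilde G\in k[[y]][x]/(x^{n+1})$. Then $\tilde F-\Psi(\tilde G)=cs^n$ with $c\in k((z))$, and changing the lifts changes $c$ by an arbitrary element of $B_k+z^{-n}k[[z]]$. All integers $\ge12$ are pole orders, so $B_k+z^{-n}k[[z]]=k((z))$ for $n\ge11$.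

(c) By (b), $R_k\to H_{k,n}$ is onto for $n\ge11$. So $R_k/R_{k,n}$ is the image of $H_{k,\max(n,11)}$ in $H_{k,n}$, and (a) applies.
\end{proof}

\begin{lemma}\label{lem:noeth}
There are variables $X=(X_1,\dots,X_l)$, an ideal $J\subset\mathbb Q[[X]]$ and an integer $d$ such that, for every $k$, $R_k\cong k[[X]]/Jk[[X]]$ compatibly with $R_{\mathbb Q}\subset R_k$, and
\[
m_k=R_{k,1},\qquad R_{k,n}=R_{\mathbb Q,n}R_k,\qquad m_k^n\subset R_{k,n}\subset m_k^{\lceil n/d\rceil}.
\]
The map $R_{\mathbb Q}\to R_k$ is faithfully flat with $m_{\mathbb Q}R_k=m_k$.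
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:levels}(b), $\mathcal G_k=\bigoplus_nR_{k,n}/R_{k,n+1}$ is a graded subalgebra of $\mathcal S_k=\bigoplus_n\Lambda_nT^n=k[T,wT^3,vT^7]$, equal to it in degrees $n\ge11$, with $\mathcal G_{k,0}=\Lambda_0=k$. It has finite codimension, so $\mathcal S_k$ is a finite $\mathcal G_k$-module. By the Artin--Tate lemma (a subalgebra over which a finitely generated $k$-algebra is finite is itself finitely generated), $\mathcal G_k$ is finitely generated. By Lemma~\ref{lem:levels}(c), $\mathcal G_k=\mathcal G_{\mathbb Q}\otimes k$.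

Lift homogeneous generators of $\mathcal G_{\mathbb Q}$, of degrees $d_i>0$, to elements of $R_{\mathbb Q,d_i}$, and map $X_i$ to these. By completeness this defines $k[[X]]\to R_k$. Give $X_i$ the weight $d_i$ and let $\mathfrak w_n(k)$ be the ideal generated by the monomials of weight $\ge n$. The leading term of an element of $R_{k,n}$ is a homogeneous polynomial of weight $n$ in the generators; subtracting it and iterating shows that $\mathfrak w_n(k)$ maps onto $R_{k,n}$ for all $n\ge0$. This gives surjectivity and the displayed assertions with $d=\max d_i$.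

Let $J_k$ be the kernel and $J=J_{\mathbb Q}$, so $Jk[[X]]\subset J_k$. The spaces
\[
k[[X]]/(J_k+\mathfrak w_n(k))=R_k/R_{k,n},\qquad k[[X]]/(Jk[[X]]+\mathfrak w_n(k))=(R_{\mathbb Q}/R_{\mathbb Q,n})\otimes k
\]
have the same finite dimension, so $J_k+\mathfrak w_n(k)=Jk[[X]]+\mathfrak w_n(k)$ for all $n$. By Krull's intersection theorem $J_k=Jk[[X]]$. Finally, $\mathbb Q[[X]]\to k[[X]]$ is flat by the local criterion of flatness, since $X$ is a regular sequence in $k[[X]]$. Hence $R_{\mathbb Q}\to R_k$ is flat and local, so faithfully flat.
\end{proof}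

\begin{lemma}\label{lem:compare}
There is an isomorphism of $\mathbb C$-algebras $R\cong R_{\mathbb C}$ carrying $R_n$ onto $R_{\mathbb C,n}$.
\end{lemma}

\begin{proof}
Grauert's comparison theorem gives $R=\varprojlim H^0(E,\mathcal O_Y/m_O^n\mathcal O_Y)$. The zero set of $m_O\mathcal O_Y$ is the compact curve $E$, so $I^N\subset m_O\mathcal O_Y\subset I$ for some $N$, and $R=\varprojlim H^0(E,\mathcal O_Y/I^n)$. An element of $H^0(E,\mathcal O_Y/I^n)$ is a pair $\sum_{j<n}f_js^j$, $\sum_{j<n}g_jx^j$ with $f_j$ holomorphic on $E\setminus\{|z|\le r_1\}$ and $g_j$ on $\{|y|<r_2\}$, related on the annulus by \eqref{eq:tri}, which is Taylor's formula. The first formula in \eqref{eq:tri} extends $f_j$ to an element of $B_{\mathbb C}$, so we get an element of $H_{\mathbb C,n}$. Conversely, for an element of $H_{\mathbb C,n}$ the second formula shows that the power series $g_j$ converge on the unit disc, as the Laurent series of the $f_i$ converge for $0<|z|<1$. So $H^0(E,\mathcal O_Y/I^n)=H_{\mathbb C,n}$ and $R\cong R_{\mathbb C}$. The map $R\to H_{\mathbb C,n}$ kills $R_n$, and it is injective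 on $R/R_n=O/O_n$. So its kernel is $R_n$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:C}}
\emph{The ring.} We have seen that $R_k$ is a normal analytic $k$-algebra. A flat local map with $m_{\mathbb Q}R_k=m_k$ preserves the dimension and the embedding dimension. So these numbers agree for $R_k$, $R_{\mathbb Q}$ and $R_{\mathbb C}\cong R$, and $R_k$ is two-dimensional and nonregular.

\emph{Base change of the two modules.} Write $D_k=D_k(R_k)$, and let $A_k$, $\omega_k$ be the Auslander and dualizing modules of $R_k$; tensor products are over $R_{\mathbb Q}$. The presentation by the Jacobian matrix of generators of $J$ gives $D_k=D_{\mathbb Q}\otimes R_k$. Since $\operatorname{Hom}$ of finite modules commutes with flat base change, $D_k^{**}=D_{\mathbb Q}^{**}\otimes R_k$, and $\omega_k=\omega_{\mathbb Q}\otimes R_k$ by Lemma~\ref{lem:omega}. Tensoring $0\to\omega_{\mathbb Q}\to A_{\mathbb Q}\to m_{\mathbb Q}\to0$ with $R_k$ gives an exact sequence $0\to\omega_k\to A_{\mathbb Q}\otimes R_k\to m_k\to0$. The original sequence splits if and only if $\operatorname{Hom}(m_{\mathbb Q},A_{\mathbb Q})\to\operatorname{Hom}(m_{\mathbb Q},m_{\mathbb Q})$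 is onto, and by faithful flatness this holds if and only if it holds after tensoring. So the new sequence does not split, and $A_k=A_{\mathbb Q}\otimes R_k$ by \eqref{eq:nonsplit}.

\emph{Descent of the isomorphism.} Let $M=A_{\mathbb Q}$, $N=D_{\mathbb Q}^{**}$, $\bar M=M/m_{\mathbb Q}M$, $\bar N=N/m_{\mathbb Q}N$, and let $V$ be the image of $\operatorname{Hom}(M,N)$ in $\operatorname{Hom}_{\mathbb Q}(\bar M,\bar N)$. The corresponding space for $R_{\mathbb C}$ is $V\otimes_{\mathbb Q}\mathbb C$, and it contains an invertible element by Corollary~\ref{cor:iso} and Lemma~\ref{lem:compare}. So $\dim\bar M=\dim\bar N$, and the determinant is a nonzero polynomial on $V$ with rational coefficients. As $\mathbb Q$ is infinite, it is nonzero at some point of $V$. By Nakayama's lemma this point lifts to a surjection $M\to N$. Both modules have rank two and $M$ is torsion-free, so the kernel is zero. Tensoring $M\cong N$ with $R_k$ gives $A_k\cong D_k^{**}$.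

\emph{$R_k$ is not graded.} We have $\operatorname{Der}_k(R_k)=\operatorname{Der}_{\mathbb Q}(R_{\mathbb Q})\otimes R_k$, where $\theta\in\operatorname{Der}_{\mathbb Q}(R_{\mathbb Q})$ is extended to $R_k$ by the chain rule $\theta(f(X))=\sum_i(\partial f/\partial X_i)\,\theta X_i$. Apply this first with $k=\mathbb C$. Theorem~\ref{thm:B} and Lemma~\ref{lem:compare} give $\theta(R_{\mathbb Q,n})\subset R_{\mathbb C,n+1}\cap R_{\mathbb Q}=R_{\mathbb Q,n+1}$ for $n\ge1$. In particular $\theta X_i\in m_{\mathbb Q}$, so $\theta(R_k)\subset m_k$ for every $k$. For $f\in R_{\mathbb Q,n}$ and $\rho\in R_k$ we get $\theta(f\rho)=\theta(f)\rho+f\theta(\rho)\in R_{k,n+1}$. As $R_{k,n}=R_{\mathbb Q,n}R_k$, every $k$-derivation of $R_k$ maps $R_{k,n}$ into $R_{k,n+1}$. Since $\bigcap_nR_{k,n}=0$, Lemma~\ref{lem:notgraded} shows that $R_k$ is not graded. This proves Theorem~\ref{thm:C}. \qed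

\begin{remark}
By Lemmas~\ref{lem:noeth} and~\ref{lem:compare}, $R_N\subset m^2$ for large $N$ in the ring $R$ of Theorem~\ref{thm:B}. So every $\mathbb C$-derivation of $R$ acts nilpotently on $m/m^2$, although one of them maps $D_{\mathbb C}(R)^{**}$ onto $m$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{ASS}
\emph{Almost Split Sequences},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 1990-319-01/\allowbreak S0002-9947-1990-0955490-0/\allowbreak S0002-9947-1990-0955490-0.pdf}

\bibitem{Serre}
Serre, \emph{Local Fields}.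

\end{thebibliography}
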